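\title{Minimal clones that are not finitely related}

\begin{abstract}
A clone on a finite set is minimal if the only clone properly contained in it is the clone of projections, and it is finitely related if it consists of all operations that preserve a single finitary relation. We show that on every finite set with at least six elements there is a minimal clone, generated by one binary idempotent operation, that is not finitely related. The members of this clone are described by words, and the proof rests on a way of representing bipartite graphs by words that succeeds for all paths and fails for all cycles of length $2n$ with $n\ge3$ odd. The construction extends to semiprojections of every arity $r\ge3$ on sets with at least $r+4$ elements. In contrast, minimal clones generated by a unary operation, by a majority operation, or by $x+y+z$ of a Boolean group are finitely related, and so are all minimal clones on two elements.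
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a finite set with $k\ge2$ elements. An \emph{operation} on $A$ is a map $f\colon A^n\to A$ with $n\ge1$, and $n$ is its \emph{arity}. For $A=\{0,1,\dots,k-1\}$ these are the functions of $k$-valued logic; nothing below depends on the names of the elements, so we let $A$ be any $k$-element set. The \emph{projections} are the operations $(x_1,\dots,x_n)\mapsto x_i$. A \emph{clone} on $A$ is a set $C$ of operations that contains all projections and is closed under superposition: if $f\in C$ is $n$-ary and $g_1,\dots,g_n\in C$ are $m$-ary, then the $m$-ary operation $f(g_1,\dots,g_n)$ is in $C$. We write $C^{(n)}$ for the set of $n$-ary members of $C$. Ordered by inclusion, the clones on $A$ form an algebraic lattice whose least element is the clone $J_A$ of projections and whose greatest element is the clone of all operations.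

A clone can be described from below or from above. From below one gives generators. The clone \emph{generated} by an operation $f$ is the least clone containing $f$; its $n$-ary members form the least set of $n$-ary operations that contains the $n$ projections and is closed under $(g_1,g_2,\dots)\mapsto f(g_1,g_2,\dots)$. From above one gives constraints. An $n$-ary operation $f$ \emph{preserves} a relation $\rho\subseteq A^h$ if, for every $h\times n$ matrix over $A$ whose columns all lie in $\rho$, the column obtained by applying $f$ to each row lies in $\rho$. For example, $f$ preserves the unary relation $\{a\}$ if and only if $f(a,\dots,a)=a$, and $f$ preserves a partial order if and only if it is monotone. The operations preserving $\rho$ form a clone $\mathrm{Pol}(\rho)$, and a clone $C$ is \emph{finitely related} if $C=\mathrm{Pol}(\rho)$ for some relation $\rho$ on $A$. Every clone is the intersection of a sequence of clones of the form $\mathrm{Pol}(\rho)$ (Section~\ref{sec:minors}); a finitely related clone is one for which a single finite constraint decides membership in all arities at once.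

A clone $M$ is \emph{minimal} if $M\ne J_A$ and the only clones $C$ with $J_A\subseteq C\subseteq M$ are $J_A$ and $M$. Equivalently, $M\neq J_A$ and every member of $M$ that is not a projection generates $M$. This paper answers the following question, posed in~\cite{Problem}.

\begin{quote}
\emph{Is there, on some finite set, a minimal clone that is not finitely related?}
\end{quote}

Minimal clones are as simple from below as a clone other than $J_A$ can be, and the shape of their generators is described by a theorem of Rosenberg. An operation $f$ is \emph{idempotent} if $f(x,\dots,x)=x$. A ternary operation $m$ is a \emph{majority operation} if $m(x,x,y)=m(x,y,x)=m(y,x,x)=x$. A \emph{Boolean group} is an elementary abelian $2$-group, that is, an abelian group with $x+x=0$. An $r$-ary operation with $r\ge3$ is a \emph{semiprojection} if there is an index $p$ such that its value is $x_p$ whenever $x_1,\dots,x_r$ are not pairwise distinct.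

\begin{theorem}[Rosenberg \cite{Rosenberg}]\label{thm:rosenberg}
Every minimal clone on a $k$-element set is generated by an operation of one of the following types: \textup{(1)} unary; \textup{(2)} binary idempotent; \textup{(3)} ternary majority; \textup{(4)} $x+y+z$ of a Boolean group; \textup{(5)} an $r$-ary semiprojection with $3\le r\le k$.
\end{theorem}

One would guess that clones with so simple a description from below also have a simple description from above. The least clone $J_A$ is finitely related (Proposition~\ref{prop:unary}), the minimal clones lie immediately above it, and the guess is correct on two elements and for three of the five types. In general it is wrong.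

\begin{theorem}\label{thm:main}
For every $k\ge6$ there is a minimal clone on a $k$-element set, generated by one binary idempotent operation, that is not of the form $\mathrm{Pol}(\rho)$ for any relation $\rho$.
\end{theorem}

\begin{theorem}\label{thm:types}
\leavevmode
\begin{enumerate}
\item[\textup{(a)}] For all $r\ge2$ and $k\ge r+4$ there is a minimal clone on a $k$-element set that is not finitely related, is generated by an $r$-ary operation, and has only projections as members of arity less than $r$. The generator is binary idempotent if $r=2$ and a semiprojection if $r\ge3$.
\item[\textup{(b)}] A minimal clone generated by a unary operation, by a majority operation, or by $x+y+z$ of a Boolean group is finitely related.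
\item[\textup{(c)}] For $k=2$ every minimal clone is finitely related.
\end{enumerate}
\end{theorem}

Thus exactly two of the five types in Theorem~\ref{thm:rosenberg}, namely (2) and (5), contain minimal clones that are not finitely related. The cases $k=3,4,5$ of the question are not settled here.

The proof of Theorem~\ref{thm:main} has three steps. First, a clone fails to be finitely related exactly when there are operations of arbitrarily large arity that lie outside the clone but fall into it as soon as any two variables are identified (Section~\ref{sec:minors}). Second, we define a binary operation whose terms are words in the variables; minimality holds for formal reasons, while the operation given by a word still records how pairs of letters alternate (Section~\ref{sec:groupoid}). Third, we prescribe the alternation pattern by a graph. Paths can be realized by words and suitable cycles cannot (Section~\ref{sec:words}), and identifying two variables cuts a cycle into paths (Section~\ref{sec:main}). Section~\ref{sec:semi} adapts the construction to semiprojections, and Section~\ref{sec:positive} proves parts (b) and (c) of Theorem~\ref{thm:types}. Theorem~\ref{thm:rosenberg} is used only in the proof of part~(c).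

\section{Identification minors and critical operations}\label{sec:minors}

To show that a clone is not finitely related one has to defeat all relations simultaneously. The purpose of this section is to replace this task by a condition on operations alone.

Let $[n]=\{1,\dots,n\}$. For an $n$-ary operation $f$ and a map $\varphi\colon[n]\to[m]$, the $m$-ary operation
\[
f^\varphi(x_1,\dots,x_m)=f(x_{\varphi(1)},\dots,x_{\varphi(n)})
\]
is a \emph{minor} of $f$. It is a superposition of $f$ with projections, so clones are closed under minors, and $(f^\varphi)^\psi=f^{\psi\circ\varphi}$. If $n\ge2$ and $\varphi$ maps $[n]$ onto $[n-1]$, then $f^\varphi$ is an \emph{identification minor} of $f$. In this case exactly one pair $i\ne j$ has $\varphi(i)=\varphi(j)$, and two identification minors with the same pair differ by a permutation of variables. So whether $f^\varphi$ belongs to a given clone depends only on the pair, and we speak of the minor obtained by identifying $x_i$ and $x_j$.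

\begin{definition}
Let $C$ be a clone. An operation $f$ of arity at least $2$ is \emph{critical} for $C$ if $f\notin C$ and all identification minors of $f$ lie in $C$.
\end{definition}

\begin{example}\label{ex:critical}
An operation of one of the types (2)--(5) in Theorem~\ref{thm:rosenberg} that is not a projection is critical for $J_A$: identifying two of its variables gives a projection by the definition of the type; for instance, $x+x+z=z$.
\end{example}

List the elements of $A^N$ in a fixed order. An $N$-ary operation $h$ becomes the column of its $k^N$ values, and $C^{(N)}$ becomes a nonempty $k^N$-ary relation on $A$. Applying an $n$-ary operation $g$ row-wise to the columns of $h_1,\dots,h_n$ produces the column of $g(h_1,\dots,h_n)$. Hence $C\subseteq\mathrm{Pol}(C^{(N)})$, and, taking projections for the $h_i$,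
\begin{equation}\label{eq:minors}
g\in\mathrm{Pol}(C^{(N)})\text{ is $n$-ary}\quad\Longrightarrow\quad g^\varphi\in C\ \text{ for all }\varphi\colon[n]\to[N].
\end{equation}
With $N=n$ and $\varphi=\mathrm{id}$ this gives $C=\bigcap_{N\ge1}\mathrm{Pol}(C^{(N)})$ for every clone $C$.

\begin{proposition}\label{prop:criterion}
A clone $C$ on a finite set $A$ is finitely related if and only if the arities of the operations critical for $C$ are bounded. More precisely, if $C=\mathrm{Pol}(\rho)$, then no critical operation has arity greater than $|\rho|$; and if $N\ge1$ and no critical operation has arity greater than $N$, then $C=\mathrm{Pol}(C^{(N)})$.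
\end{proposition}

\begin{proof}
Let $C=\mathrm{Pol}(\rho)$, and let $f$ have arity $n\ge2$, $n>|\rho|$, with all identification minors in $C$. Take a matrix with columns $c_1,\dots,c_n\in\rho$. Two of them are equal, say $c_i=c_j$ with $i\neq j$. Let $\varphi$ map $[n]$ onto $[n-1]$ with $\varphi(i)=\varphi(j)$, and put $d_{\varphi(l)}=c_l$. Applying $f$ row-wise to $c_1,\dots,c_n$ gives the same column as applying $f^\varphi$ row-wise to $d_1,\dots,d_{n-1}$, and this column lies in $\rho$ because $f^\varphi\in\mathrm{Pol}(\rho)$. So $f\in C$, and $f$ is not critical.

Conversely, suppose that no critical operation has arity greater than $N$, and let $g\in\mathrm{Pol}(C^{(N)})$ be $n$-ary. If $n\le N$, take an injective $\varphi\colon[n]\to[N]$ and a map $\psi\colon[N]\to[n]$ with $\psi\circ\varphi=\mathrm{id}$; then $g=(g^\varphi)^\psi\in C$ by~\eqref{eq:minors}. If $n>N$, we show by induction on $M\ge N$ that $g^\varphi\in C$ for all $\varphi\colon[n]\to[M]$. The case $M=N$ is~\eqref{eq:minors}. For $M>N$, the identification minors of the $M$-ary operation $g^\varphi$ have the form $g^{\psi\circ\varphi}$ with $\psi\circ\varphi\colon[n]\to[M-1]$, so they lie in $C$ by induction. Since $g^\varphi$ is not critical, $g^\varphi\in C$.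 Taking $M=n$ and $\varphi=\mathrm{id}$ gives $g\in C$.
\end{proof}

An operation of arity $n>k$ is determined by its identification minors, because every $n$-tuple over $A$ has two equal entries. A critical operation of large arity is therefore a family of members of $C$, one for each pair of variables, that fit together into an operation but not into a member of $C$. We need a minimal clone in which such a local-to-global failure occurs infinitely often.

The following observation, used in Section~\ref{sec:positive}, shows that finitely many relations are as good as one.

\begin{lemma}\label{lem:product}
If $\rho_1,\dots,\rho_s$ are nonempty relations on $A$, then $\bigcap_{i}\mathrm{Pol}(\rho_i)=\mathrm{Pol}(\rho_1\times\dots\times\rho_s)$, where the product consists of the concatenations of tuples from $\rho_1,\dots,\rho_s$.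
\end{lemma}

\begin{proof}
An operation preserving each $\rho_i$ preserves the product block by block. Conversely, let $f$ preserve the product. Given columns in $\rho_i$, extend each of them to a column of the product by fixed tuples from the other relations, which exist because these relations are nonempty. Applying $f$ gives a column of the product, and its $i$th block is in $\rho_i$.
\end{proof}

\section{A minimal clone whose members are words}\label{sec:groupoid}

The clone must be small enough to be minimal and yet have a complicated structure in high arities. We reconcile the two demands by splitting $A$ into \emph{states} and \emph{keys}: the product $x\circ y$ lets the key $y$ act on the state $x$ and does nothing else. Then a term is a sequence of actions on its first variable. If each key acts idempotently, all of this collapses when only two variables are present, which gives minimality. With more variables, different keys act in succession, and the order in which they act becomes visible. (If the actions commuted, a term would depend only on its first variable and on the set of the others.)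

Let $Q$ be a finite set, the set of states, containing four distinct elements $s_1,s_2,s_3,s_4$. Define $R_1,R_2\colon Q\to Q$ by
\[
s_1\xrightarrow{\ R_2\ }s_2\xrightarrow{\ R_1\ }s_3\xrightarrow{\ R_2\ }s_4,
\]
that is, $R_1(s_2)=s_3$, $R_2(s_1)=s_2$, $R_2(s_3)=s_4$, and each map fixes all other elements. Both maps are idempotent: $R_iR_i=R_i$. For a word $v=v_1\cdots v_l$ over $\{1,2\}$ let $R_v$ be the map ``first $R_{v_1}$, then $R_{v_2}$, and so on''; for the empty word $\varepsilon$ let $R_\varepsilon=\mathrm{id}$.

A word $u$ is a \emph{subword} of a word $v$, and $v$ \emph{contains} $u$, if $u$ arises from $v$ by deleting letters; the remaining letters need not be consecutive in $v$. The \emph{reduced form} of a word is obtained by replacing every block $cc\cdots c$ of equal consecutive letters by $c$, and the \emph{reduced length} is the length of the reduced form. Over a two-letter alphabet reduced words alternate, so a word over $\{1,2\}$ contains $212$ if and only if it reduces to $212$ or has reduced length at least $4$. Put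
\[
\eta=R_{121},\qquad \zeta=R_{212}.
\]

\begin{lemma}\label{lem:monoid}
Let $v$ be a word over $\{1,2\}$. Then $R_v$ depends only on the reduced form of $v$. Moreover, $R_v=\mathrm{id}$ if and only if $v$ is empty; $R_v=\eta$ if and only if $v$ reduces to $121$; and $R_v=\zeta$ if and only if $v$ contains $212$.
\end{lemma}

\begin{proof}
The first claim follows from idempotency. All maps $R_v$ send $S=\{s_1,\dots,s_4\}$ into itself and fix $s_4$ and $Q\setminus S$. For the seven reduced words of length at most $2$ or $3$ the remaining values are as follows; each column arises from the column of the word without its last letter by applying $R_1$ or $R_2$.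
\[
\begin{array}{c|ccccccc}
v&\varepsilon&1&2&12&21&121&212\\ \hline
R_v(s_1)&s_1&s_1&s_2&s_2&s_3&s_3&s_4\\
R_v(s_2)&s_2&s_3&s_2&s_4&s_3&s_4&s_4\\
R_v(s_3)&s_3&s_3&s_4&s_4&s_4&s_4&s_4
\end{array}
\]
The seven columns are different. A reduced word of length at least $4$ has the form $v'\,212\,v''$. Here $R_{v'}$ maps $S$ into $S$, then $R_{212}$ maps $S$ to $s_4$, and $R_{v''}$ fixes $s_4$, so the composite is $\zeta$.
\end{proof}

Now let $k\ge6$, let $|Q|=k-2$, and let $A=Q\cup\{a_1,a_2\}$ with two new elements $a_1,a_2$, the keys. This is where the bound $6=4+2$ comes from; the states other than $s_1,\dots,s_4$ only fill up the set. Define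
\[
x\circ y=\begin{cases}R_i(x)&\text{if }x\in Q\text{ and }y=a_i,\\ x&\text{otherwise,}\end{cases}
\]
and let $\mathcal C$ be the clone generated by $\circ$. Note that $x\circ y=x$ if $x$ is a key, and that $x\circ y$ is a state if $x$ is a state. The operation satisfies
\begin{equation}\label{eq:ident}
x\circ x=x,\quad(x\circ y)\circ y=x\circ y,\quad(x\circ y)\circ x=x\circ y,\quad x\circ(y\circ z)=x\circ y.
\end{equation}
In the first three identities both sides equal $x$ if $x$ is a key. If $x$ is a state, the first and the third hold because a state in the right-hand place has no effect, and the second holds because $R_1$ and $R_2$ are idempotent. In the fourth, if $y$ is a key then $y\circ z=y$, and if $y$ is a state then so is $y\circ z$ and both sides equal $x$.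

We omit brackets that are associated to the left: $x\circ y_1\circ y_2\circ\dots\circ y_l$ means $(\cdots((x\circ y_1)\circ y_2)\cdots)\circ y_l$.

\begin{lemma}\label{lem:normal}
Every $n$-ary member of $\mathcal C$ has the form
\[
g=x_p\circ x_{j_1}\circ\dots\circ x_{j_l}\qquad(l\ge0,\ \ p,j_1,\dots,j_l\in[n]).
\]
If the value of $x_p$ is a key, then $g$ returns it. If the value of $x_p$ is a state, then $g$ returns $R_v(x_p)$, where $v$ arises from the word $j_1\cdots j_l$ by replacing $j$ by $i$ when $x_j=a_i$ and deleting $j$ when $x_j\in Q$.
\end{lemma}

\begin{proof}
The operations of this form include the projections ($l=0$). If $g$ and $g'$ are of this form and $g'$ begins with $x_q$, then repeated use of the last identity in~\eqref{eq:ident} strips off the factors of $g'$ from the right and gives $g\circ g'=g\circ x_q$, which is again of this form. So these operations exhaust $\mathcal C^{(n)}$. The evaluation rule follows from the definition of $\circ$ by induction on $l$.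
\end{proof}

We call $x_p$ the \emph{leading variable} of the expression.

\begin{proposition}\label{prop:minimal}
The clone $\mathcal C$ is minimal, and its only unary member is the identity.
\end{proposition}

\begin{proof}
The operation $\circ$ is not a projection, since $s_1\circ a_2=s_2\notin\{s_1,a_2\}$. If all $j_i$ in the expression of Lemma~\ref{lem:normal} equal $p$, then $g=x_p$ by the first identity in~\eqref{eq:ident}; this settles the unary case. Let $g\in\mathcal C$ be a non-projection, so that some $j_i\ne p$. Substitute $x$ for $x_p$ and $y$ for all other variables. The initial factors $x$ are absorbed by $x\circ x=x$, the first factor $y$ produces $x\circ y$, and by the second and third identities the later factors $x$ and $y$ change nothing. So $\circ$ is a minor of $g$, and $g$ generates $\mathcal C$.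
\end{proof}

The proof used only that $R_1$ and $R_2$ are idempotent and that one of them is not the identity. The particular choice of the two maps matters from now on, and it first shows in arity $3$.

\begin{example}\label{ex:ternary}
Consider $x\circ y\circ z\circ y$, $\ x\circ z\circ y\circ z$, and $x\circ y\circ z\circ y\circ z$, with $x$ a state. If $y$ and $z$ are not two different keys, the three operations agree: they return $R_i(x)$ if $a_i$ occurs among $y,z$, and $x$ otherwise. For $(y,z)=(a_1,a_2)$ they act on $x$ as $\eta,\zeta,\zeta$, and for $(y,z)=(a_2,a_1)$ as $\zeta,\eta,\zeta$. By Lemma~\ref{lem:monoid} every word in $y,z$ of reduced length at least $4$ gives the third operation. So $\mathcal C$ distinguishes a short alternation $yzy$, including which letter is on the outside, from a long one, and it does not distinguish long alternations from each other.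
\end{example}

We shall read the pattern $yzy$ as an edge between $y$ and $z$, and a long alternation as a non-edge. The two ends of an edge play different roles, outside and inside, and this is why the graphs below are bipartite with a fixed coloring.

\section{Words that realize graphs}\label{sec:words}

A \emph{colored graph} is a finite graph $G$ with vertex set $V=V_0\cup V_1$, $V_0\cap V_1=\emptyset$, in which every edge joins $V_0$ to $V_1$. The vertices in $V_0$ are called \emph{even} and those in $V_1$ \emph{odd}; the letters $e,e'$ denote even vertices and $o,o'$ odd ones. For a word $w$ over $V$ and disjoint sets $I,J\subseteq V$, let $w_{I,J}$ be the word over $\{1,2\}$ obtained from $w$ by replacing the letters in $I$ by $1$, replacing the letters in $J$ by $2$, and deleting all other letters. By Lemma~\ref{lem:normal}, the operation given by a word $w$ is determined by the maps $R_{w_{I,J}}$, where $I$ and $J$ are the sets of variables with values $a_1$ and $a_2$. A colored graph prescribes these maps as follows, whether or not a word exists that produces them.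

\begin{definition}\label{def:realize}
For a colored graph $G$ and disjoint $I,J\subseteq V$ define $\Phi^G_{I,J}\colon Q\to Q$ by $\Phi^G_{\emptyset,\emptyset}=\mathrm{id}$, $\ \Phi^G_{I,\emptyset}=R_1$ for $I\ne\emptyset$, $\ \Phi^G_{\emptyset,J}=R_2$ for $J\neq\emptyset$, and, for $I,J\ne\emptyset$,
\[
\Phi^G_{I,J}=\begin{cases}\eta&\text{if }I\subseteq V_0,\ J\subseteq V_1,\text{ and every vertex of $I$}\\&\text{is adjacent to every vertex of $J$,}\\[2pt]\zeta&\text{otherwise.}\end{cases}
\]
A word $w$ over $V$ \emph{realizes} $G$ if $R_{w_{I,J}}=\Phi^G_{I,J}$ for all disjoint $I,J\subseteq V$.
\end{definition}

The next lemma removes the maps from the picture. It also explains the definition: once every pair of letters behaves as an edge or a non-edge in the sense of Example~\ref{ex:ternary}, the values of $\Phi^G$ on larger sets are forced. For $U\subseteq V$ let $w|_U$ be the word obtained from $w$ by deleting the letters outside $U$.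

\begin{lemma}\label{lem:pairs}
A word $w$ over $V$ realizes $G$ if and only if
\begin{enumerate}
\item[\textup{(a)}] every vertex occurs in $w$;
\item[\textup{(b)}] for adjacent $e$ and $o$, the word $w|_{\{e,o\}}$ reduces to $eoe$;
\item[\textup{(c)}] for distinct non-adjacent $a$ and $b$, the word $w|_{\{a,b\}}$ has reduced length at least $4$.
\end{enumerate}
In particular, if $w$ realizes $G$, then $w|_U$ realizes the induced subgraph on $U$.
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:monoid} throughout. Let $w$ realize $G$. Then (a) holds because $\Phi^G_{\{v\},\emptyset}=R_1\ne\mathrm{id}$, and (b) holds because $\Phi^G_{\{e\},\{o\}}=\eta$. For distinct non-adjacent $a,b$ we have $\Phi^G_{\{a\},\{b\}}=\Phi^G_{\{b\},\{a\}}=\zeta$, so $w$ contains both $bab$ and $aba$. A word of length at most $3$ cannot contain both, so (c) holds.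

Conversely, assume (a)--(c), and let $I,J$ be disjoint. If both are empty, then $w_{I,J}$ is empty. If exactly one is empty, then by (a) $w_{I,J}$ is a nonempty power of $1$ or of $2$, and its map is $R_1$ or $R_2$ as required. Let $I,J\ne\emptyset$. If some $a\in I$ and $b\in J$ are non-adjacent, then $w$ contains $bab$ by (c), so $w_{I,J}$ contains $212$ and both maps are $\zeta$. Otherwise every vertex of $I$ is adjacent to every vertex of $J$, so $I$ lies in one color class and $J$ in the other. If $I\subseteq V_1$, then (b) applied to any $o\in I$, $e\in J$ shows that $w_{I,J}$ contains $212$, and both maps are $\zeta$.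

It remains to treat $I\subseteq V_0$, $J\subseteq V_1$, where $\Phi^G_{I,J}=\eta$. By (b), $w_{I,J}$ contains $121$, so it reduces to $121$ unless it contains $212$. Suppose that it does: there are occurrences of $o,e,o'$ in this order, with $e\in I$ and $o,o'\in J$. By (b), $e$ does not occur between the first and the last occurrence of $o$, so this occurrence of $e$ comes after all occurrences of $o$. For the same reason it comes before all occurrences of $o'$. Hence $o\neq o'$ and $w|_{\{o,o'\}}$ reduces to $oo'$. But $o$ and $o'$ have the same color and are therefore non-adjacent, which contradicts~(c).
\end{proof}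

The simplest words to try are the concatenations $\pi\sigma$ of two listings $\pi$ and $\sigma$ of $V$, each vertex occurring once in each. If $a$ precedes $b$ in both listings, the restriction to $\{a,b\}$ is $abab$; if $a$ precedes $b$ in $\pi$ and follows it in $\sigma$, the restriction is $abba$, which reduces to $aba$. By Lemma~\ref{lem:pairs},
\begin{equation}\label{eq:two}
\begin{array}{l}
\text{$\pi\sigma$ realizes $G$ if and only if the pairs ordered differently by $\pi$ and $\sigma$}\\
\text{are exactly the edges, and on each edge the even vertex is first in $\pi$.}
\end{array}
\end{equation}

A \emph{linear forest} is a graph whose components are paths; single vertices are allowed. Let $P_m$ be the path on $1,2,\dots,m$, with $i$ adjacent to $i+1$, colored by the parity of the integers.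

\begin{lemma}\label{lem:forest}
Every colored linear forest is realized by some word.
\end{lemma}

\begin{proof}
The colors alternate along each component of a colored linear forest. Place the components one after another on intervals of positive integers, leaving one or two integers unused between consecutive intervals (and none or one before the first), so that colors match parities. This identifies the forest, with its colors, with an induced subgraph of some $P_m$. By Lemma~\ref{lem:pairs} it suffices to realize $P_m$.

Let $\pi$ arise from the listing $1,2,\dots,m$ by exchanging the members of the pairs $\{1,2\},\{3,4\},\dots$, and let $\sigma$ arise from it by exchanging the members of the pairs $\{2,3\},\{4,5\},\dots$. For $m=5$,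
\[
\pi\sigma=2\,1\,4\,3\,5\ \ 1\,3\,2\,5\,4 .
\]
Two non-consecutive integers appear in increasing order in both listings. An edge $\{2j-1,2j\}$ is reversed in $\pi$ and not in $\sigma$, so the orders differ and $2j$ is first in $\pi$. An edge $\{2j,2j+1\}$ is reversed in $\sigma$ and not in $\pi$, so again the orders differ and $2j$ is first in $\pi$. By~\eqref{eq:two}, $\pi\sigma$ realizes $P_m$.
\end{proof}

For $n\ge2$ let $C_{2n}$ be the cycle on $\mathbb Z_{2n}$, with $i$ adjacent to $i\pm1$, colored by parity. The $4$-cycle is realized: by~\eqref{eq:two}, $\pi=0\,2\,1\,3$ and $\sigma=1\,3\,0\,2$ will do. The hexagon is the first cycle in which an even and an odd vertex can be non-adjacent, and it already shows the obstruction.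

\begin{example}\label{ex:hexagon}
No word of the form $\pi\sigma$ realizes $C_6$. Suppose that one does. By~\eqref{eq:two}, every even vertex precedes its neighbors in $\pi$ and follows them in $\sigma$. The non-adjacent pairs $(e,o)$ are the antipodal pairs $(0,3)$, $(2,5)$, $(4,1)$, and each is ordered in the same way by $\pi$ and $\sigma$. Call such a pair red if $o$ comes first and blue if $e$ comes first. If $(0,3)$ and $(4,1)$ were both red, then in $\pi$ we would have $3$ before $0$ (red), $0$ before $1$ (edge), $1$ before $4$ (red), and $4$ before $3$ (edge), which is circular. If they were both blue, then in $\sigma$ we would have $0$ before $3$, $3$ before $4$, $4$ before $1$, and $1$ before $0$, which is again circular. All that was used is that the even vertex of each pair is adjacent to the odd vertex of the other, and this holds for any two of the three pairs. So three pairs must receive pairwise different colors, and there are only two colors.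
\end{example}

In an arbitrary word a letter may occur many times, and the difficulty is to select for each letter $v$ two positions $v^-<v^+$ that play the roles of its places in $\pi$ and in $\sigma$. For an odd letter the first and last occurrences will do. An even letter surrounds its neighbors, so for it the right choice is the pair of occurrences that bound the gap in which its neighbors lie; one has to show that a single gap serves both neighbors (Figure~\ref{fig:gap}). For longer cycles the triangle of antipodal pairs becomes a cycle of $n$ antipodal pairs. We take $n$ odd, so that antipodal vertices have different colors and this cycle cannot be $2$-colored; infinitely many $n$ are all we need.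

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.85,yscale=0.6]
\fill[black!12] (4.2,-3.5) rectangle (5.8,0.4);
\node at (4.2,0.8) {$F$};
\node at (5.8,0.8) {$L$};
\node at (2,0.8) {$e^-$};
\node at (8,0.8) {$e^+$};
\draw[dotted] (2,0.4)--(2,-3.5);
\draw[dotted] (8,0.4)--(8,-3.5);
\draw[very thick] (0,0)--(2,0);
\draw[very thick] (8,0)--(10,0);
\draw[very thick] (3,-1)--(7,-1);
\draw[very thick] (1,-2)--(6.5,-2);
\draw[very thick] (3.5,-3)--(9,-3);
\node[right] at (10.2,0) {$e$};
\node[right] at (10.2,-1) {$o$ adjacent to $e$};
\node[right] at (10.2,-2) {$(e,o)$ red};
\node[right] at (10.2,-3) {$(e,o)$ blue};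
\end{tikzpicture}
\caption{Positions in a word realizing a cycle, read from left to right. The even letter $e$ occurs at $e^-$ and $e^+$ and nowhere in between. Each odd letter $o$ is drawn as the interval from its first to its last occurrence; all these intervals contain the window $[F,L]$. The interval of a neighbor of $e$ lies inside the gap of $e$, and the interval of a non-neighbor leaves the gap on the left (red), on the right (blue), or both.}
\label{fig:gap}
\end{figure}

\begin{lemma}\label{lem:cycle}
For odd $n\ge3$ no word realizes $C_{2n}$.
\end{lemma}

\begin{proof}
Suppose that $w$ realizes $C_{2n}$, so that (a)--(c) of Lemma~\ref{lem:pairs} hold.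

\emph{A common window.} For odd $o$ let $o^-$ and $o^+$ be the positions of the first and the last occurrence of $o$ in $w$. Distinct odd vertices $o,o'$ are non-adjacent, so by (c) $w$ contains $oo'oo'$ or $o'oo'o$. In both cases $o^-<o'^+$ and $o^-<o^+$. Hence
\[
F:=\max_o o^-\;<\;L:=\min_o o^+,
\]
and $[F,L]\subseteq[o^-,o^+]$ for every odd $o$.

\emph{The gap of an even vertex.} Let $e$ be even and let $o$ be a neighbor of $e$. By (b), $e$ occurs before $o^-$ and after $o^+$, and it does not occur in $[o^-,o^+]$. In particular $e$ occurs before $F$ and after $L$ but not in $[F,L]$. Let $e^-$ be the last position of $e$ before $F$ and $e^+$ the first position of $e$ after $L$; these do not depend on the choice of $o$, and $e$ does not occur strictly between them. Since $e^-<F$ and $e^-\notin[o^-,F]$, we get $e^-<o^-$, and since $e^+>L$ and $e^+\notin[L,o^+]$, we get $o^+<e^+$. Thus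
\begin{equation}\label{eq:gap}
e^-<o^-\quad\text{and}\quad o^+<e^+\qquad\text{whenever $e$ and $o$ are adjacent.}
\end{equation}

\emph{Red and blue pairs.} Call a non-adjacent pair $(e,o)$ \emph{red} if $o^-<e^-$ and \emph{blue} if $e^+<o^+$. Every non-adjacent pair has at least one of these colors. Otherwise all occurrences of $o$ lie strictly between $e^-$ and $e^+$, and $w|_{\{e,o\}}$ reduces to $eoe$, contrary to (c). Let $(e,o)$ and $(e',o')$ be non-adjacent pairs such that $e$ is adjacent to $o'$ and $e'$ is adjacent to $o$. They have no color in common: by~\eqref{eq:gap}, if both were red then $o^-<e^-<o'^-<e'^-<o^-$, and if both were blue then $o^+>e^+>o'^+>e'^+>o^+$.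

\emph{An odd cycle of pairs.} For $i\in\mathbb Z_{2n}$ let $c_i=\{i,i+n\}$, so that $c_{i+n}=c_i$. Since $n$ is odd, $c_i$ consists of an even vertex $e_i$ and an odd vertex $o_i$, and they are non-adjacent because $n\not\equiv\pm1\pmod{2n}$. The pair $c_{i+1}$ is obtained from $c_i$ by adding $1$, so $o_{i+1}=e_i+1$ and $e_{i+1}=o_i+1$. Thus $e_i$ is adjacent to $o_{i+1}$ and $e_{i+1}$ is adjacent to $o_i$, so $c_i$ and $c_{i+1}$ have no color in common. Choose for each of $c_0,\dots,c_{n-1}$ a color that it has. The chosen colors alternate along $c_0,c_1,\dots,c_{n-1},c_n=c_0$, which is impossible for odd $n$.
\end{proof}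

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $A$, $\circ$ and $\mathcal C$ be as in Section~\ref{sec:groupoid}. For a colored graph $G$ on $V$ define the operation $f_G$ on $A$, in the variables $x$ and $y_v$ $(v\in V)$, by
\[
f_G=\begin{cases}x&\text{if $x$ is a key,}\\ \Phi^G_{I,J}(x)&\text{if $x$ is a state, where }I=\{v:y_v=a_1\},\ J=\{v:y_v=a_2\}.\end{cases}
\]

\begin{lemma}\label{lem:fG}
The operation $f_G$ belongs to $\mathcal C$ if and only if some word realizes $G$.
\end{lemma}

\begin{proof}
If $w=v_1\cdots v_l$ realizes $G$, then $f_G=x\circ y_{v_1}\circ\dots\circ y_{v_l}$ by the evaluation rule of Lemma~\ref{lem:normal}. Conversely, let $f_G\in\mathcal C$ and write it as in Lemma~\ref{lem:normal}. For $x=s_1$ and all $y_v=a_1$ the value of $f_G$ is $s_1$, since $R_1(s_1)=s_1$; a leading variable $y_v$ would give $a_1$. So the leading variable is $x$. Let $w$ be the word over $V$ formed by the indices of the factors $y_v$, the factors $x$ being skipped. Given disjoint $I,J$, put $y_v=a_1$ for $v\in I$, $y_v=a_2$ for $v\in J$, $y_v=s_1$ otherwise, and let $x$ range over $Q$. The factors $x$ have no effect, and the evaluation rule gives $R_{w_{I,J}}=\Phi^G_{I,J}$.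
\end{proof}

Identifying $y_u$ and $y_v$ forces $u$ and $v$ to enter $I$ or $J$ together. In Definition~\ref{def:realize} such a pair behaves like one vertex whose neighbors are the \emph{common} neighbors of $u$ and $v$. So identification destroys edges, and this is what breaks a cycle. For distinct vertices $u,v$ of a colored graph $G$, let $G/\{u,v\}$ be the graph obtained from $G$ by deleting $u$ and $v$ and adding a new vertex $\ast$, which gets the color of $u$ and is adjacent exactly to the common neighbors of $u$ and $v$. Neighbors of $u$ have the color opposite to that of $u$, so $G/\{u,v\}$ is a colored graph. Let $G-v$ be the induced subgraph on $V\setminus\{v\}$.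

\begin{lemma}\label{lem:contract}
\leavevmode
\begin{enumerate}
\item[\textup{(a)}] Let $H=G/\{u,v\}$, let $I,J$ be disjoint sets of vertices of $H$, and let $I',J'\subseteq V$ arise from $I,J$ by replacing $\ast$, where it occurs, by the two vertices $u,v$. Then $\Phi^G_{I',J'}=\Phi^H_{I,J}$.
\item[\textup{(b)}] For $n\ge3$ and distinct vertices $u,v$ of $C_{2n}$, the graphs $C_{2n}/\{u,v\}$ and $C_{2n}-v$ are linear forests.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $I'$ is empty exactly when $I$ is, and likewise for $J'$; so we may assume $I,J\ne\emptyset$ and compare the conditions for the value $\eta$. If $\ast\notin I\cup J$, they coincide because $G$ and $H$ induce the same colored graph on $V\setminus\{u,v\}$. Let $\ast\in I\cup J$. If $u$ and $v$ have the same color, then $\ast$ has that color, and a vertex is adjacent to $\ast$ in $H$ if and only if it is adjacent to both $u$ and $v$ in $G$; again the conditions coincide. If $u$ and $v$ have different colors, then $I'$ or $J'$ meets both color classes, so $\Phi^G_{I',J'}=\zeta$; and $u,v$ have no common neighbor, so $\ast$ is isolated in $H$ and $\Phi^H_{I,J}=\zeta$.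

(b) The graph $C_{2n}-v$ is a path. If $u$ and $v$ are at distance $2$, say $v=u+2$, their neighbors are $u\pm1$ and $u+1,u+3$, and $u+3\ne u-1$ because $2n$ does not divide $4$. So the only common neighbor is $u+1$, which has no other neighbors, and $C_{2n}/\{u,v\}$ is the disjoint union of the edge joining $\ast$ to $u+1$ and a path on the remaining $2n-3$ vertices. Otherwise $u$ and $v$ have no common neighbor, $\ast$ is isolated, and deleting $u$ and $v$ from the cycle leaves one or two paths.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The clone $\mathcal C$ is generated by the binary idempotent operation $\circ$ and is minimal by Proposition~\ref{prop:minimal}. Let $n\ge3$ be odd and $G=C_{2n}$. We show that the $(2n+1)$-ary operation $f_G$ is critical for $\mathcal C$. By Lemmas~\ref{lem:cycle} and~\ref{lem:fG}, $f_G\notin\mathcal C$. Identifying $y_u$ and $y_v$ gives $f_{G/\{u,v\}}$ by Lemma~\ref{lem:contract}(a). Identifying $y_v$ and $x$ gives $f_{G-v}$: if $x$ is a key both operations return $x$, and if $x$ is a state then $v\notin I\cup J$ and $\Phi^G_{I,J}=\Phi^{G-v}_{I,J}$. Both graphs are linear forests by Lemma~\ref{lem:contract}(b), so these minors lie in $\mathcal C$ by Lemmas~\ref{lem:forest} and~\ref{lem:fG}.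 Thus $\mathcal C$ has critical operations of arbitrarily large arity, and it is not finitely related by Proposition~\ref{prop:criterion}.
\end{proof}

\section{Semiprojections of every arity}\label{sec:semi}

We prove Theorem~\ref{thm:types}(a). For $r=2$ it follows from Theorem~\ref{thm:main} and Proposition~\ref{prop:minimal}, so let $r\ge3$ and $k\ge r+4$. A semiprojection can act nontrivially only when all its arguments are distinct. We therefore let $R_i$ act only when $r-1$ distinct keys are presented: $a_i$ together with $r-2$ auxiliary keys that are the same for $i=1$ and $i=2$.

Let $|Q|=k-r\ge4$, let $B=\{b_1,\dots,b_{r-2}\}$, and let $A$ be the disjoint union of $Q$, $\{a_1,a_2\}$ and $B$. The elements of $A\setminus Q$ are the keys. Put $K_i=\{a_i\}\cup B$ for $i=1,2$, a set with $r-1$ elements, and define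
\[
t(x,z_1,\dots,z_{r-1})=\begin{cases}R_i(x)&\text{if }x\in Q\text{ and }\{z_1,\dots,z_{r-1}\}=K_i,\\ x&\text{otherwise.}\end{cases}
\]
If two of the $z_j$ are equal, their set is too small to be $K_i$. If $x=z_j$, then either $x$ is a key or the set contains a state. In all these cases $t=x$, so $t$ is a semiprojection. It is not a projection, since $t(s_1,a_2,b_1,\dots,b_{r-2})=s_2$ is none of the arguments. Let $\mathcal C_r$ be the clone generated by $t$. As $t$ is symmetric in its last $r-1$ arguments, we may write $g[S]$ for $t$ applied to an operation $g$ and the members of an $(r-1)$-element set $S$ of variables.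

\begin{lemma}\label{lem:normalr}
Every member of $\mathcal C_r$ has the form $g=x_p[S_1]\cdots[S_l]$, where $l\ge0$ and the $S_i$ are $(r-1)$-element sets of variables not containing $x_p$. If the value of $x_p$ is a key, $g$ returns it. If it is a state, the factors act on it in order, and $[S]$ acts as $R_c$ if the values of the variables in $S$ form the set $K_c$, and as the identity otherwise.
\end{lemma}

\begin{proof}
The evaluation rule follows from the definition of $t$ by induction on $l$. In particular, the value of $g$ equals that of its leading variable if the latter is a key, and is a state if the latter is a state. Let $g_0,\dots,g_{r-1}$ be of the stated form, with leading variables $x_p,y_1,\dots,y_{r-1}$. If some $y_j$ is a state, then both sets of values $\{g_1,\dots,g_{r-1}\}$ and $\{y_1,\dots,y_{r-1}\}$ contain a state; otherwise the two sets are equal. Hence $t(g_0,g_1,\dots,g_{r-1})=t(g_0,y_1,\dots,y_{r-1})$. If the variables $y_j$ are not distinct, this equals $g_0$. If $x_p$ is among them, it also equals $g_0$, since either $x_p$ is a state, or $x_p$ and hence $g_0$ is a key. In the remaining case it is $g_0[S]$ with $S=\{y_1,\dots,y_{r-1}\}$. So the operations of the stated form, which include the projections,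 are closed under $t$.
\end{proof}

\begin{proposition}\label{prop:minimalr}
The clone $\mathcal C_r$ is minimal, and its members of arity less than $r$ are projections.
\end{proposition}

\begin{proof}
Let $g=x_p[S_1]\cdots[S_l]\in\mathcal C_r$ be a non-projection. Then $l\ge1$, so $g$ has at least the $r$ variables in $\{x_p\}\cup S_1$. Substitute $z_1,\dots,z_{r-1}$ for the variables in $S_1$ and $x$ for all others. A set $S_i\ne S_1$ contains a variable outside $S_1$, which now has the value of $x$; so for a state $x$ the factor $[S_i]$ acts as the identity. The factors with $S_i=S_1$ all act as the same idempotent map. The resulting minor of $g$ is $t$, so $g$ generates $\mathcal C_r$.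
\end{proof}

To imitate Section~\ref{sec:main} we add variables $z_1,\dots,z_{r-2}$, intended to hold the auxiliary keys, and let a vertex $v$ of a word stand for the factor $[z_1,\dots,z_{r-2},y_v]$. There is one new phenomenon: the $z_j$ may hold $a_c$ and all but one of the auxiliary keys, and then $y_v$ can supply the missing one. The operation attached to a graph has to be defined on such arguments in the way a term behaves. For a colored graph $G$ on $V$ define $F_G$ in the variables $x$, $z_1,\dots,z_{r-2}$, $y_v$ $(v\in V)$ as follows. If $x$ is a key, $F_G=x$. If $x$ is a state, let $Z$ be the set of values of $z_1,\dots,z_{r-2}$ and distinguish three cases.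
\begin{enumerate}
\item[(A)] If $Z=B$, then $F_G=\Phi^G_{I,J}(x)$ with $I=\{v:y_v=a_1\}$, $J=\{v:y_v=a_2\}$.
\item[(B)] If $Z=K_c\setminus\{b\}$ for some $c\in\{1,2\}$ and $b\in B$ (both are determined by $Z$), then $F_G=R_c(x)$ if some $y_v$ equals $b$, and $F_G=x$ otherwise.
\item[(C)] In all other cases $F_G=x$.
\end{enumerate}

\begin{lemma}\label{lem:FG}
The operation $F_G$ belongs to $\mathcal C_r$ if and only if some word realizes $G$.
\end{lemma}

\begin{proof}
Write $T_v=\{z_1,\dots,z_{r-2},y_v\}$. Let $w=v_1\cdots v_l$ realize $G$; we claim that $F_G=x[T_{v_1}]\cdots[T_{v_l}]$. Let $x$ be a state. The factor $[T_v]$ acts as $R_c$ if and only if $Z\cup\{y_v\}=K_c$. Since $|Z|\le r-2$, this means that $y_v\in K_c$ and $Z=K_c\setminus\{y_v\}$. In case (A) the condition reads $y_v=a_c$, so the term acts as $R_{w_{I,J}}=\Phi^G_{I,J}$. In case (B) the factor $[T_v]$ acts as $R_c$, with the $c$ given by $Z$, if $y_v=b$, and as the identity otherwise; every vertex occurs in $w$ by Lemma~\ref{lem:pairs}(a) and $R_c$ is idempotent, so the term acts as prescribed. In case (C) no factor acts.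

Conversely, let $F_G=x_p[S_1]\cdots[S_l]$ as in Lemma~\ref{lem:normalr}, and put $z_j=b_j$ for all $j$. For $x=s_1$ and all $y_v=a_1$ the value is the state $s_1$, while all variables other than $x$ are keys, so the leading variable is $x$. Now let $x\in Q$ and $y_v\in\{a_1,a_2,s_1\}$. A factor $[S_i]$ can act nontrivially only if the values of $S_i$ include $B$. Only $z_j$ takes the value $b_j$, so $S_i$ contains all $z_j$, and its remaining variable is not $x$; thus $S_i=T_v$ for some $v$, and then $[S_i]$ acts as $R_c$ exactly when $y_v=a_c$. Let $w$ be the word formed by the vertices $v$ of the factors of this kind, in order. Choosing $y_v=a_1$ on $I$, $y_v=a_2$ on $J$, and $y_v=s_1$ elsewhere gives $R_{w_{I,J}}=\Phi^G_{I,J}$ for all disjoint $I,J$.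
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:types}\textup{(a)} for $r\ge3$]
By Proposition~\ref{prop:minimalr} it remains to show that $\mathcal C_r$ is not finitely related. Let $n\ge3$ be odd and $G=C_{2n}$. Then $F_G\notin\mathcal C_r$ by Lemmas~\ref{lem:cycle} and~\ref{lem:FG}. We compute the identification minors for a state $x$; for a key $x$ all operations involved return $x$. Identifications do not affect case (C).
\begin{itemize}
\item Identifying $y_u$ and $y_v$ gives $F_{G/\{u,v\}}$: in case (A) by Lemma~\ref{lem:contract}(a), and in case (B) because the set of values of the $y$-variables is the same.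
\item Identifying $y_v$ and $x$ gives $F_{G-v}$: the value of $y_v$ is a state, so $v\notin I\cup J$ in case (A) and $y_v\ne b$ in case (B).
\item Identifying $y_v$ and $z_j$ gives $F_{G-v}$: in case (A) $y_v\in B$, so $v\notin I\cup J$, and in case (B) $y_v\in Z$, so $y_v\neq b$.
\item Identifying $x$ and $z_j$, or $z_i$ and $z_j$, gives the projection $x$: the set $Z$ contains a state or has fewer than $r-2$ elements, so only case (C) occurs.
\end{itemize}
All these minors lie in $\mathcal C_r$ by Lemmas~\ref{lem:contract}(b), \ref{lem:forest} and~\ref{lem:FG}. So $F_G$ is a critical operation of arity $2n+r-1$, and Proposition~\ref{prop:criterion} applies.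
\end{proof}

\section{The finitely related types}\label{sec:positive}

The three propositions below together prove Theorem~\ref{thm:types}(b). Minimality plays no role in them.

\begin{proposition}\label{prop:majority}
Every clone $C$ on a finite set $A$ that contains a majority operation is finitely related.
\end{proposition}

\begin{proof}
By the Baker--Pixley theorem \cite{BakerPixley}, a clone on a finite set that contains a majority operation is the set of all operations preserving its binary invariant relations, that is, the relations $\rho\subseteq A^2$ with $C\subseteq\mathrm{Pol}(\rho)$. There are finitely many of them, the empty one imposes no condition, and $A^2$ is one of them. Lemma~\ref{lem:product} finishes the proof.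
\end{proof}

\begin{remark}
One can also see directly how a majority operation $m\in C$ rules out critical operations of large arity. Let $f$ have arity $n>k^2$ and all identification minors in $C$. For $\mathbf a,\mathbf b\in A^n$, two of the $n$ pairs $(a_i,b_i)$ coincide, say for $i\ne j$, and the $n$-ary operation obtained from $f$ by substituting $x_i$ for $x_j$ is a member of $C$ that agrees with $f$ at $\mathbf a$ and $\mathbf b$. If $D\subseteq A^n$ contains three distinct points $d_1,d_2,d_3$ and $g_i\in C^{(n)}$ agrees with $f$ on $D\setminus\{d_i\}$, then at each point of $D$ at least two of the $g_i$ agree with $f$, so $m(g_1,g_2,g_3)$ agrees with $f$ on $D$. Induction on $|D|$ gives $f\in C$.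
\end{remark}

\begin{proposition}\label{prop:affine}
Let $(A,+)$ be a finite Boolean group with at least two elements. The clone $C$ generated by $x+y+z$ is finitely related.
\end{proposition}

\begin{proof}
Since equal summands cancel in pairs, $C$ consists of the sums of an odd number of distinct variables, and $C^{(2)}$ consists of the two projections. Let $\lambda=\{(a,b,c,d)\in A^4:a+b+c+d=0\}$. We show that $C=\mathrm{Pol}(\lambda)\cap\mathrm{Pol}(C^{(2)})$, which suffices by Lemma~\ref{lem:product}. Members of $C$ are group homomorphisms $A^n\to A$, so they send four rows with sum $\mathbf 0$ to four elements with sum $0$; thus they preserve $\lambda$, and they preserve $C^{(2)}$ by Section~\ref{sec:minors}.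

Let the $n$-ary operation $f$ preserve both relations. The matrix with rows $\mathbf x,\mathbf y,\mathbf x+\mathbf y,\mathbf 0$ has its columns in $\lambda$, so $f(\mathbf x+\mathbf y)=f(\mathbf x)+f(\mathbf y)+f(\mathbf 0)$. Hence $f+f(\mathbf 0)$ is a homomorphism $A^n\to A$, and $f=c+\sum_iL_i(x_i)$ with $c\in A$ and endomorphisms $L_i$ of $A$. By~\eqref{eq:minors}, every binary minor of $f$ is one of the projections $x,y$. The minor $f(x,\dots,x)$ does not depend on $y$, so it is $x$ because $|A|\ge2$; putting $x=0$ gives $c=0$, and then $\sum_iL_i=\mathrm{id}$. The minor with $x$ in place $i$ and $y$ elsewhere is $x$ or $y$, and at $y=0$ it equals $L_i(x)$; so $L_i\in\{\mathrm{id},0\}$. The number of $i$ with $L_i=\mathrm{id}$ is odd, since otherwise $\sum_iL_i=0\ne\mathrm{id}$. Thus $f\in C$.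
\end{proof}

An operation is \emph{essentially unary} if it has the form $u(x_i)$ for a unary operation $u$. The clone generated by a unary operation $u$ consists of the essentially unary operations $u^m(x_i)$, $m\ge0$, and $J_A$ also consists of essentially unary operations.

\begin{proposition}\label{prop:unary}
A clone $C$ on a $k$-element set all of whose members are essentially unary has no critical operation of arity greater than $\max(k,3)$, and so it is finitely related.
\end{proposition}

\begin{proof}
Let $f$ have arity $n>\max(k,3)$ and all identification minors in $C$. The operation $u(x)=f(x,\dots,x)$ is a minor of an identification minor, so $u\in C$. Each identification minor has the form $u'(x_l)$, and setting all variables equal shows $u'=u$. Say that $l\in[n]$ \emph{governs} the pair $\{i,j\}$ if $f(\mathbf a)=u(a_l)$ for all $\mathbf a\in A^n$ with $a_i=a_j$. Every pair is governed by some index, and if $i$ governs $\{i,j\}$ then so does $j$. Since $n>k$, every tuple has two equal entries, so it is enough to find one index $l$ that governs all pairs: then $f=u(x_l)\in C$. If $u$ is constant, every index governs every pair. So let $u(a)\ne u(b)$ for some $a,b\in A$. The tool is the following observation.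
\begin{quote}
$(\ast)$\quad If $l$ governs $\{i,j\}$ and $l'$ governs $\{i',j'\}$, then $l$ and $l'$ lie in the same class of the equivalence relation on $[n]$ generated by $i\sim j$ and $i'\sim j'$.
\end{quote}
Indeed, otherwise the tuple with $a$ on the class of $l$ and $b$ elsewhere is constant on classes, and $f$ would take on it both values $u(a)$ and $u(b)$.

Since $n\ge4$, we can apply $(\ast)$ to $\{1,2\}$ and $\{3,4\}$: these pairs cannot both be governed by one of their own elements. So some pair is governed by an index outside it, and after renumbering $3$ governs $\{1,2\}$. Let $\{i,j\}$ be any pair and let $l$ govern it. By $(\ast)$, $l$ lies in the class of $3$ for the equivalence relation generated by $1\sim2$ and $i\sim j$.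
\begin{itemize}
\item If $3\notin\{i,j\}$, this class is $\{3\}$, so $l=3$.
\item If the pair is $\{3,j\}$ with $j\notin\{1,2\}$, the class is $\{3,j\}$, so $l$ belongs to the pair and $3$ governs it.
\item If the pair is $\{3,j\}$ with $j\in\{1,2\}$, let $j'$ be the other element of $\{1,2\}$. The class is $\{1,2,3\}$, so $3$ governs the pair unless $l=j'$. By the first case $3$ governs $\{j',4\}$, and $j'$ and $3$ lie in different classes of the relation generated by $3\sim j$ and $j'\sim4$. So $l=j'$ contradicts $(\ast)$.
\end{itemize}
Thus $3$ governs all pairs, $f\in C$, and Proposition~\ref{prop:criterion} applies.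
\end{proof}

Neither part of the bound $\max(k,3)$ is an accident of the proof. By Example~\ref{ex:critical}, $x+y+z$ on $\{0,1\}$ is critical for the clone of projections and has arity $3>k$, and the semiprojection $t$ of Section~\ref{sec:semi} is critical for the clone of projections and has arity $r$, which grows with $k$.

\begin{proof}[Proof of Theorem~\ref{thm:types}\textup{(c)}]
Let $A=\{0,1\}$. In Theorem~\ref{thm:rosenberg} type (5) requires $k\ge3$, and types (1), (3), (4) are covered by part~(b). A binary idempotent operation is determined by its values at $(0,1)$ and $(1,0)$; the four possibilities are the two projections, $\wedge$ and $\vee$. So it remains to treat the clones generated by $\wedge$ and by $\vee$, and exchanging $0$ and $1$ reduces the second to the first.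

The clone generated by $\wedge$ consists of the conjunctions of nonempty sets of variables. These preserve $\{0\}$, $\{1\}$, and $\gamma=\{(a,b,a\wedge b):a,b\in A\}$. Conversely, let the $n$-ary operation $f$ preserve the three relations. Preserving $\gamma$ means $f(\mathbf x\wedge\mathbf y)=f(\mathbf x)\wedge f(\mathbf y)$, with $\wedge$ taken coordinatewise. Hence $U=f^{-1}(1)$ is closed under $\wedge$, and it is upward closed, because $\mathbf x\le\mathbf y$ gives $f(\mathbf x)=f(\mathbf x)\wedge f(\mathbf y)$. Since $f(1,\dots,1)=1$, the set $U$ is nonempty, so $U=\{\mathbf x:\mathbf x\ge\mathbf a\}$, where $\mathbf a$ is the meet of all elements of $U$. This says that $f(\mathbf x)=1$ if and only if $x_i=1$ for all $i$ with $a_i=1$, and there is at least one such $i$ because $f(0,\dots,0)=0$. So $f$ is the conjunction of a nonempty set of variables, and Lemma~\ref{lem:product} shows that the clone is finitely related.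
\end{proof}

\begin{thebibliography}{9}

\bibitem{BakerPixley}
Baker and Pixley, Math. Z. \textbf{143} (1975), 165--174.

\bibitem{Problem}
\emph{On the lattice of clones on three elements},
\texttt{https://www.math.u-szeged.hu/\allowbreak algebra2012/\allowbreak presentations/\allowbreak zhuk.pdf}.

\bibitem{Rosenberg}
I.~G.~Rosenberg, \emph{Minimal clones I: the five types}, Colloq. Math. Soc. J.~Bolyai \textbf{43} (1986), 405--427.

\end{thebibliography}
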